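# Least energy solutions of a critical Neumann problem for the $m$-Laplacian: the threshold in $\alpha$ and the condition $n>2m-1$

## 1. Exponents, the Neumann problem, bubbles and boundary charts

Throughout, $1<m<n$ with $n$ an integer, $\Omega\subset\mathbb R^n$ is a bounded domain (connected, locally on one side of its smooth boundary), and $\|\cdot\|_p$ is the norm of $L^p(\Omega)$. The $m$-Laplacian is $\Delta_mu=\operatorname{div}(|\nabla u|^{m-2}\nabla u)$.

**Definition (exponents).** Put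
$$m^*=\frac{nm}{n-m},\qquad m_T=\frac{m(n-1)}{n-m},\qquad m'=\frac m{m-1},\qquad \theta=\frac m{m^*}=\frac{n-m}n,\qquad \gamma=\frac{n-m}{m-1}.$$
Here $m^*$ is the Sobolev exponent and $m_T$ the trace exponent; $m<m_T<m^*$. Two identities are used all the time: $\frac1m-\frac1{m^*}=\frac1n$, and $\gamma>1\iff n-m>m-1\iff n>2m-1$.

*Example.* For $m=2$, $n=4$: $m^*=4$, $m_T=3$, $\gamma=2$. For $m=3$ and $n=6,5,4$ the triples $(m^*,m_T,\gamma)$ are $(6,5,\frac32)$, $(\frac{15}2,6,1)$, $(12,9,\frac12)$. So for $m=3$ the dimension $n=5=2m-1$ is the borderline between $\gamma>1$ and $\gamma<1$.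

**Definition (the problem and its solutions).** For $\alpha>0$ and $m<q<m^*$ consider
$$\begin{cases}-\Delta_mu+u^{m-1}=u^{m^*-1}-\alpha u^{q-1}&\text{in }\Omega,\\ u>0&\text{in }\Omega,\\ \dfrac{\partial u}{\partial\nu}=0&\text{on }\partial\Omega.\end{cases}\tag{1}$$
A solution is a positive $u\in W^{1,m}(\Omega)$ such that, for all $\varphi\in W^{1,m}(\Omega)$,
$$\int_\Omega|\nabla u|^{m-2}\nabla u\cdot\nabla\varphi+\int_\Omega u^{m-1}\varphi+\alpha\int_\Omega u^{q-1}\varphi=\int_\Omega u^{m^*-1}\varphi .$$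
The Neumann condition is encoded in the fact that $\varphi$ need not vanish on $\partial\Omega$.

*Example.* A constant $b>0$ is a solution iff $b^{m-1}+\alpha b^{q-1}=b^{m^*-1}$, that is, $b^{m-q}+\alpha=b^{m^*-q}$. The left side decreases from $\infty$ to $\alpha$ and the right side increases from $0$ to $\infty$, so there is exactly one such constant $b=b(\alpha)$. Hence (1) always has a solution, and existence of *some* solution is not the issue.

**Definition (energy, Nehari set, least energy solution).** Write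
$$A(u)=\|\nabla u\|_m^m+\|u\|_m^m,\qquad B(u)=\alpha\|u\|_q^q,\qquad D(u)=\|u\|_{m^*}^{m^*},$$
$$J_\alpha(u)=\tfrac1mA(u)+\tfrac1qB(u)-\tfrac1{m^*}D(u),\qquad \mathcal N=\{u\in W^{1,m}(\Omega):u\ne0,\ \langle J_\alpha'(u),u\rangle=0\},\qquad c_\alpha=\inf_{\mathcal N}J_\alpha .$$
Since $\langle J'_\alpha(u),u\rangle=A(u)+B(u)-D(u)$, on $\mathcal N$ we have $A+B=D$ and
$$J_\alpha=\tfrac1nA+\kappa_qB,\qquad \kappa_q=\tfrac1q-\tfrac1{m^*}>0.\tag{2}$$
Every solution of (1) lies in $\mathcal N$ (take $\varphi=u$). A solution $u$ is a *least energy solution* if $J_\alpha(u)=c_\alpha$.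

*Example.* The constant solution has $J_\alpha(b)=|\Omega|\big(\frac1nb^m+\kappa_q\alpha b^q\big)$.

**Definition (Sobolev constants of the space and of the half-space).** Let $S$ be the best constant in $S\|v\|_{L^{m^*}(\mathbb R^n)}^m\le\|\nabla v\|_{L^m(\mathbb R^n)}^m$. Put $\mathbb H=\{y\in\mathbb R^n:y_n>0\}$, $S_h=2^{-m/n}S<S$ and $K=S_h^{n/m}=\frac12S^{n/m}$. Then $S_hK^\theta=S_h^{1+(n-m)/m}=K$, and since $1-\theta=\frac mn$, for $x>0$
$$x\ge S_hx^\theta\iff x\ge K.\tag{3}$$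
Let $v\in W^{1,m}(\mathbb H)$ and let $\tilde v$ be its even reflection in $y_n$. Then $S\big(2\|v\|^{m^*}_{L^{m^*}(\mathbb H)}\big)^\theta\le2\|\nabla v\|^m_{L^m(\mathbb H)}$, and as $2^{\theta-1}=2^{-m/n}$,
$$S_h\|v\|_{L^{m^*}(\mathbb H)}^m\le\|\nabla v\|_{L^m(\mathbb H)}^m,\qquad v\in W^{1,m}(\mathbb H).\tag{4}$$

By a classical theorem (Aubin, Talenti) $S$ is attained by
$$U(x)=c_0\big(1+|x|^{m'}\big)^{-\frac{n-m}m},$$
where we fix $c_0$ such that $-\Delta_mU=U^{m^*-1}$. Testing with $U$ gives $\int|\nabla U|^m=\int U^{m^*}$, and $S\,(\int U^{m^*})^\theta=\int|\nabla U|^m$ then gives the common value $S^{n/m}$. By symmetry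
$$\int_{\mathbb H}|\nabla U|^m=\int_{\mathbb H}U^{m^*}=K.$$
We call $U$ the bubble. From the formula, $U\le C(1+|y|)^{-\gamma}$ and $|\nabla U|\le C(1+|y|)^{-\frac{n-1}{m-1}}$, and $|\nabla U|\ge c|y|^{-\frac{n-1}{m-1}}$ for $|y|\ge1$.

*Example.* For $m=2$, $n=4$, let $f(r)=(1+r^2)^{-1}$. Then $f''+\frac3rf'=-8(1+r^2)^{-2}+8r^2(1+r^2)^{-3}=-8f^3$. So $U=c_0f$ with $8c_0=c_0^3$, that is, $U=\sqrt8\,(1+|x|^2)^{-1}$, and it decays like $|x|^{-2}=|x|^{-\gamma}$.

**Definition (boundary charts, mean curvature).** There are $r_0\in(0,1]$ and $C_0\ge1$, independent of $p\in\partial\Omega$, such that in Cartesian coordinates centered at $p$ with $e_n$ the inner normal,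
$$\Omega\cap\{|x'|,|x_n|<2r_0\}=\{x_n>h_p(x')\}\cap\{|x'|,|x_n|<2r_0\},$$
with $h_p(0)=0$, $\nabla h_p(0)=0$ and $|\nabla h_p(x')|\le C_0|x'|\le\frac12$. Put $\Phi_p(x)=(x',x_n-h_p(x'))$ and $V_p=\Phi_p^{-1}(B_{r_0}(0))$. The mean curvature is $H(p)=\frac1{n-1}\operatorname{tr}D^2h_p(0)$, the average of the principal curvatures.

*Example.* If $\Omega$ is a ball of radius $\varrho$, then $h_p(x')=\varrho-\sqrt{\varrho^2-|x'|^2}$, $D^2h_p(0)=\varrho^{-1}I$ and $H=1/\varrho$.

The facts on $\Phi_p$ used below are these. Since $|h_p(x')|\le\frac12|x'|$, we have $|\Phi_p(x)|\le2|x-p|$ and $B_{r_0/2}(p)\subset V_p$; $\Phi_p$ maps $V_p$ diffeomorphically onto $B_{r_0}$ and $V_p\cap\Omega$ onto $B_{r_0}^+=B_{r_0}\cap\mathbb H$; and $dx=dy$ for $y=\Phi_p(x)$. Since $D\Phi_p=I-e_n\otimes\nabla h_p$, we have $\nabla u=\nabla_yu-\partial_{y_n}u\,\nabla h_p$, so $|\nabla u|$ lies between $(1\mp C_0|y|)|\nabla_yu|$; similarly $|\nabla_x|\Phi_p||\le1+|\nabla h_p|\le\min(2,1+C_0|y|)$.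 After enlarging $C_0$,
$$\begin{gathered}(1-C_0|y|)|\nabla_yu|^m\le|\nabla u|^m\le(1+C_0|y|)|\nabla_yu|^m,\\ |\nabla u|^{m-1}\big|\nabla_x|\Phi_p|\big|\le(1+C_0|y|)|\nabla_yu|^{m-1}.\end{gathered}\tag{5}$$
We may decrease $r_0$ freely without changing $C_0$, and assume $C_0r_0\le\frac12$.

## 2. Is there a finite positive threshold in every large dimension?

The term $-\alpha u^{q-1}$ is a penalty: it raises the energy. One may expect that for small $\alpha$ least energy solutions survive and that for large $\alpha$ they disappear. Theorem 7 of "Critical Exponents" (https://gazzola.faculty.polimi.it/one.pdf) states the following for open bounded $\Omega$ and $m<q\le m_T$. (i) If $q<m_T$, then (1) has a least energy solution for all $\alpha>0$. (ii) If $m=2$, $n\ge5$, $q=2_T$, there is $\alpha_0(\Omega)>0$ such that a least energy solution exists for $\alpha<\alpha_0$ and none exists for $\alpha>\alpha_0$. The quasilinear question is whether (ii) persists.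

**Question.** Is it true that for every $m\in(1,\infty)$, $m\ne2$, there is an integer $n_0(m)>m$ such that for every $n\ge n_0(m)$, with $q=m_T$, and every bounded domain $\Omega\subset\mathbb R^n$ with smooth boundary, there is $\alpha_0=\alpha_0(\Omega)\in(0,\infty)$ such that (1) has a least energy solution if $0<\alpha<\alpha_0$ and none if $\alpha>\alpha_0$?

The answer is **yes**, with $n_0(m)=\lfloor2m\rfloor$, the smallest integer $>2m-1$ (and $2m-1>m$). It follows from Theorem A with $q=m_T$.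

**Theorem A.** Let $n>2m-1$ and $m_T\le q<m^*$. For every $\Omega$ there is $\alpha_0=\alpha_0(\Omega)\in(0,\infty)$ such that (1) has a least energy solution if $0<\alpha<\alpha_0$ and none if $\alpha>\alpha_0$. If $q=m_T$, then $\alpha_0\ge\kappa_{m,n}\max_{\partial\Omega}H$, with $\kappa_{m,n}>0$ given in (12) below.

**Theorem B.** Let $q=m_T$. (i) If $n=2m-1$, then for every $\Omega$ and every $\alpha>0$, (1) has a least energy solution. (ii) If $m<n<2m-1$, there is $\varrho_0(m,n)>0$ such that if $\Omega$ lies in a ball of radius $\varrho_0$, then (1) has a least energy solution for every $\alpha>0$.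

So for $q=m_T$ the property "every $\Omega$ has a threshold in $(0,\infty)$" holds iff $n>2m-1$. The choice of $n_0(m)$ is therefore optimal: an integer $n_0$ with $m<n_0<\lfloor2m\rfloor$ satisfies $n_0\le2m-1$, and Theorem B denies the property in dimension $n=n_0$. Theorem A makes no exception for $m=2$.

## 3. Constants and the half bubble

**Constants.** Let $b=b(\alpha)$ be the constant solution, $b^{m-q}+\alpha=b^{m^*-q}$. As $\alpha\to0$, $b\to1$ and $J_\alpha(b)\to|\Omega|/n$. As $\alpha\to\infty$, $b^{m^*-q}\ge\alpha$ forces $b\to\infty$, and $J_\alpha(b)\ge|\Omega|b^m/n\to\infty$. So the energy of the constant blows up with $\alpha$.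

**The half bubble.** Consider $U$ on $\mathbb H$ and drop all lower-order terms. Then
$$\max_{t>0}\Big(\frac{t^m}m\int_{\mathbb H}|\nabla U|^m-\frac{t^{m^*}}{m^*}\int_{\mathbb H}U^{m^*}\Big)=K\max_{t>0}\Big(\frac{t^m}m-\frac{t^{m^*}}{m^*}\Big)=\frac Kn .$$
A rescaled bubble $\varepsilon^{-\frac{n-m}m}U(\cdot/\varepsilon)$ centered at a boundary point sees, as $\varepsilon\to0$, a half-space and no lower-order terms. So $c_\alpha\le K/n$ should hold for every $\alpha$ (Section 6 proves it), and for large $\alpha$ the constant is not a least energy solution. Also, if $|\Omega|<K$, the constant has energy below $K/n$ for small $\alpha$. The number $K/n$ is the level to watch: we show that below it the infimum is attained, and that what matters is whether $c_\alpha<K/n$ or $c_\alpha=K/n$.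

## 4. The Sobolev inequality on $\Omega$ and attainment below $K/n$

In this section $q\in(m,m^*)$ is arbitrary.

**Lemma 1.** For every $\eta>0$ there is $C_\eta$ such that for all $u\in W^{1,m}(\Omega)$
$$\|u\|_{m^*}^m\le(S_h^{-1}+\eta)\|\nabla u\|_m^m+C_\eta\|u\|_m^m.\tag{6}$$

*Proof.* The purpose is to localize until the boundary looks flat. Cover $\overline\Omega$ by finitely many sets $\Phi_p^{-1}(B_r)$, $r$ small, and balls inside $\Omega$. Let $\psi_i\ge0$ be smooth, each compactly supported in one of these sets, with $\sum_i\psi_i>0$ on $\overline\Omega$. Put $\zeta_i=\psi_i(\sum_j\psi_j^m)^{-1/m}$; these are $C^1$ on $\overline\Omega$ because $m>1$, and $\sum\zeta_i^m=1$. By Minkowski's inequality in $L^{m^*/m}$,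
$$\|u\|_{m^*}^m=\Big\|\sum\zeta_i^m|u|^m\Big\|_{m^*/m}\le\sum\|\zeta_iu\|_{m^*}^m\le S_h^{-1}(1-C_0r)^{-1}\sum\|\nabla(\zeta_iu)\|_m^m.$$
In a boundary piece the last step is (4) for $\zeta_iu$ in the coordinates $y$ (extended by $0$ to $\mathbb H$), followed by (5); in an interior ball it is the Sobolev inequality in $\mathbb R^n$ and $S\ge S_h$. Now use $|\nabla(\zeta_iu)|^m\le(1+\eta')\zeta_i^m|\nabla u|^m+C_{\eta'}|\nabla\zeta_i|^m|u|^m$, sum with $\sum\zeta_i^m=1$, and choose first $r$, then $\eta'$ small. $\square$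

**Lemma 2.** For each $u\ne0$ there is a unique $t(u)>0$ with $t(u)u\in\mathcal N$, and $J_\alpha(t(u)u)=\max_{t>0}J_\alpha(tu)$. If $A+B\le D$ then $t(u)\le1$; if $A+B<D$ then $t(u)<1$. Hence $c_\alpha=\inf_{u\ne0}\max_{t>0}J_\alpha(tu)$, and $c_\alpha$ is nondecreasing in $\alpha$. Moreover $A\ge\mathrm{const}>0$ on $\mathcal N$.

*Proof.* We have $\frac d{dt}J_\alpha(tu)=t^{q-1}\big(At^{m-q}+B-Dt^{m^*-q}\big)$. The bracket decreases strictly from $+\infty$ to $-\infty$, so it has one zero $t(u)$, which is the maximum point. Its value at $t=1$ is $A+B-D$, which gives the statements on $t(u)\le1$ and $t(u)<1$. Since $J_\alpha(tu)$ is nondecreasing in $\alpha$, so is $c_\alpha$. On $\mathcal N$, $A\le D\le\mathrm{const}\cdot A^{m^*/m}$ by the Sobolev inequality in $W^{1,m}(\Omega)$, and $m^*/m>1$. $\square$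

**Lemma 3.** If $c_\alpha<K/n$, then (1) has a least energy solution.

*Proof.* Let $u_j\in\mathcal N$ with $J_\alpha(u_j)\to c_\alpha$. Replacing $u_j$ by $|u_j|$ changes neither $A,B$ nor $D$, so let $u_j\ge0$. By (2) the sequence is bounded in $W^{1,m}(\Omega)$. Along a subsequence $u_j\rightharpoonup u$ in $W^{1,m}$, strongly in $L^m$ and $L^q$, and a.e.; $|\nabla u_j|^mdx\rightharpoonup\mu$ and $u_j^{m^*}dx\rightharpoonup\nu$ weakly* as measures on $\overline\Omega$; $A(u_j)\to A_\infty$, $D(u_j)\to D_\infty$, $B(u_j)\to B(u)$.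

**Step 1: the lost mass sits in points.** Put $z_j=u_j-u$. By the Brezis–Lieb lemma $|u_j|^{m^*}-|z_j|^{m^*}\to u^{m^*}$ in $L^1$, so $|z_j|^{m^*}dx\rightharpoonup\tilde\nu:=\nu-u^{m^*}dx$. Let $|\nabla z_j|^mdx\rightharpoonup\tilde\mu$ along a further subsequence. Apply (6) to $\varphi z_j$ with $\varphi\in C^1(\overline\Omega)$. As $z_j\to0$ in $L^m$, the terms with $z_j\nabla\varphi$ and $\varphi z_j$ vanish in the limit, and letting then $\eta\to0$,
$$\Big(\int|\varphi|^{m^*}d\tilde\nu\Big)^\theta\le S_h^{-1}\int|\varphi|^md\tilde\mu .$$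
By density of $C^1(\overline\Omega)$ in $L^{m^*}(\tilde\mu+\tilde\nu)$ this holds for $\varphi=\mathbf 1_E$, so $\tilde\nu(E)\le S_h^{-1/\theta}\tilde\mu(E)^{1/\theta}$ for every Borel set $E$. Let $Z$ be the countable set of atoms of $\tilde\mu$, and let $\mu_0$ be the restriction of $\tilde\mu$ to $\overline\Omega\setminus Z$. It has no atoms, so for $\epsilon>0$ each point has a ball with $\mu_0$-measure $\le\epsilon$; by compactness $\overline\Omega$ is a finite disjoint union of Borel sets $E_i$ with $\mu_0(E_i)\le\epsilon$. Hence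
$$\tilde\nu(\overline\Omega\setminus Z)=\sum_i\tilde\nu(E_i\setminus Z)\le S_h^{-1/\theta}\sum_i\mu_0(E_i)^{1/\theta}\le S_h^{-1/\theta}\epsilon^{1/\theta-1}\mu_0(\overline\Omega)\to0\quad(\epsilon\to0).$$
So $\tilde\nu=\sum_i\nu_i\delta_{x_i}$ with at most countably many distinct points.

**Step 2: each atom costs gradient.** Let $\varphi_s=\varphi(\frac{\cdot-x_i}s)$ be standard cutoffs, $\varphi_s(x_i)=1$. Taking the $m$-th root of (6) for $\varphi_su_j$ and letting $j\to\infty$,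
$$\Big(\int\varphi_s^{m^*}d\nu\Big)^{1/m^*}\le(S_h^{-1}+\eta)^{1/m}\Big[\Big(\int\varphi_s^md\mu\Big)^{1/m}+\|u\nabla\varphi_s\|_m\Big]+C_\eta^{1/m}\|\varphi_su\|_m .$$
By Hölder ($\frac1m=\frac1n+\frac1{m^*}$), $\|u\nabla\varphi_s\|_m\le\|\nabla\varphi_s\|_{L^n}\|u\|_{L^{m^*}(\operatorname{supp}\varphi_s)}\to0$ as $s\to0$, because $\|\nabla\varphi_s\|_{L^n(\mathbb R^n)}$ does not depend on $s$. Letting $s\to0$ and $\eta\to0$ gives $\mu(\{x_i\})\ge S_h\nu_i^\theta$. By weak lower semicontinuity $\mu\ge|\nabla u|^mdx$, and this measure has no atoms. Put $\nu_*=\sum\nu_i$. Since $\sum\nu_i^\theta\ge\nu_*^\theta$,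
$$A_\infty\ge A(u)+S_h\nu_*^\theta,\quad D_\infty=D(u)+\nu_*,\quad A_\infty+B(u)=D_\infty,\quad c_\alpha=\tfrac1nA_\infty+\kappa_qB(u).$$

**Step 3: no mass is lost.** If $\nu_*\ge K$, then $c_\alpha\ge\frac1nS_hK^\theta=\frac Kn$, a contradiction. If $0<\nu_*<K$, then $S_h\nu_*^\theta>\nu_*$ by (3), so $A(u)+B(u)\le D(u)+\nu_*-S_h\nu_*^\theta<D(u)$. Hence $u\ne0$, $t(u)<1$, and
$$c_\alpha\le J_\alpha(t(u)u)=\tfrac{t(u)^m}nA(u)+\kappa_qt(u)^qB(u)\le\tfrac1nA(u)+\kappa_qB(u)\le c_\alpha-\tfrac1nS_h\nu_*^\theta<c_\alpha,$$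
a contradiction. So $\nu_*=0$. Then $D(u)=D_\infty\ge A_\infty>0$ by Lemma 2, so $u\ne0$; and $A(u)+B(u)\le A_\infty+B(u)=D(u)$, so $t(u)\le1$ and
$$c_\alpha\le J_\alpha(t(u)u)=\tfrac{t(u)^m}nA(u)+\kappa_qt(u)^qB(u)\le\tfrac1nA(u)+\kappa_qB(u)\le c_\alpha .$$
Equality forces $t(u)=1$, so $u\in\mathcal N$ and $J_\alpha(u)=c_\alpha$.

**Step 4: the minimizer solves the equation.** Let $G(v)=\langle J'_\alpha(v),v\rangle=A+B-D$, a $C^1$ functional. On $\mathcal N$, $\langle G'(u),u\rangle=mA+qB-m^*D=(m-m^*)A+(q-m^*)B<0$. The multiplier rule gives $J'_\alpha(u)=\lambda G'(u)$; testing with $u$ yields $0=\lambda\langle G'(u),u\rangle$, so $\lambda=0$. Hence $u\ge0$ satisfies the weak equation.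

**Step 5: $u>0$ a.e.** Let $0\le\varphi\in C_c^\infty(\Omega)$ and $\epsilon>0$. The function $\varphi^m(u+\epsilon)^{1-m}$ is in $W^{1,m}(\Omega)$. Testing with it and using $u^{m^*-1}\ge0$ and $u/(u+\epsilon)\le1$,
$$(m-1)\int\varphi^m\frac{|\nabla u|^m}{(u+\epsilon)^m}\le m\int\varphi^{m-1}|\nabla\varphi|\frac{|\nabla u|^{m-1}}{(u+\epsilon)^{m-1}}+\int\varphi^m(1+\alpha u^{q-m}).$$
By Young's inequality half of the left side absorbs the first term on the right up to $C\int|\nabla\varphi|^m$. So $\nabla\log(1+u/\epsilon)$ is bounded in $L^m_{loc}(\Omega)$ uniformly in $\epsilon$. Let $E$ be a ball with $\overline E\subset\Omega$ and $|\{u=0\}\cap E|>0$. The function $\log(1+u/\epsilon)$ vanishes on $\{u=0\}\cap E$, so Poincaré's inequality bounds $\int_E\log(1+u/\epsilon)^m$ uniformly in $\epsilon$; letting $\epsilon\to0$ gives $u=0$ a.e. in $E$. Therefore the set of points having a neighborhood in which $u=0$ a.e. is open, relatively closed in $\Omega$,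 and nonempty if $|\{u=0\}|>0$. As $\Omega$ is connected and $u\ne0$, $u>0$ a.e.

**Step 6: $u>0$ everywhere, for the continuous representative.** First, $u\in L^p_{loc}(\Omega)$ for all $p<\infty$. Let $V=u^{m^*-m}\in L^{n/m}$ and suppose $u\in L^{m(1+\sigma)}_{loc}$, $\sigma\ge0$. For $L>0$ put $w=u\min(u,L)^\sigma$ and test with $\varphi^mu\min(u,L)^{m\sigma}\in W^{1,m}(\Omega)$, dropping the nonnegative terms with $u^{m-1}$ and $\alpha u^{q-1}$:
$$\int\varphi^m\min(u,L)^{m\sigma}|\nabla u|^m\le m\int\varphi^{m-1}|\nabla\varphi|\,u\min(u,L)^{m\sigma}|\nabla u|^{m-1}+\int V\varphi^mw^m .$$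
Since $|\nabla w|^m\le(1+\sigma)^m\min(u,L)^{m\sigma}|\nabla u|^m$, Young's inequality and then Hölder's, with exponents $\frac nm$ and $\frac{m^*}m$, give
$$\int|\nabla(\varphi w)|^m\le C_\sigma\Big(\int V\varphi^mw^m+\int|\nabla\varphi|^mw^m\Big)\le C_\sigma\Big(\int(M\varphi^m+|\nabla\varphi|^m)w^m+\|V\mathbf 1_{V>M}\|_{n/m}\|\varphi w\|_{m^*}^m\Big).$$
Choose $M$ so large that Sobolev's inequality absorbs the last term in the left side, which is finite. Let $L\to\infty$: $u\in L^{m^*(1+\sigma)}_{loc}$. Starting from $u\in L^{m^*}$ and iterating with $1+\sigma=(m^*/m)^i$, $i=1,2,\dots$, we get the claim. So $|\Delta_mu|\le Wu^{m-1}$ with $W=1+\alpha u^{q-m}+u^{m^*-m}\in L^p_{loc}$ for all $p<\infty$. By Serrin (Acta Math. 111 (1964)), $u$ has a locally Hölder continuous representative, which satisfies Harnack's inequality $\sup_Eu\le C\inf_Eu$ on small balls $E$. A zero of $u$ would make $u$ vanish on a ball, against Step 5. So $u>0$ in $\Omega$. $\square$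

## 5. Monotonicity turns the level $K/n$ into a threshold

**Lemma 4.** Let $\alpha_0=\sup\{\alpha>0:c_\alpha<K/n\}$ ($\sup\emptyset=0$). Suppose $0<\alpha_0<\infty$ and $c_\alpha\le K/n$ for all $\alpha$. Then (1) has a least energy solution for $\alpha<\alpha_0$ and none for $\alpha>\alpha_0$.

*Proof.* If $\alpha<\alpha_0$, monotonicity gives $c_\alpha<K/n$; use Lemma 3. Let $\alpha>\alpha_0$ and suppose $u\in\mathcal N$ has $J_\alpha(u)=c_\alpha$. By the definition of $\alpha_0$ and the hypothesis, $c_\alpha=K/n$. Take $\alpha'\in(\alpha_0,\alpha)$ and let $t'$ maximize $J_{\alpha'}(tu)$ over $t>0$. Then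
$$c_{\alpha'}\le J_{\alpha'}(t'u)<J_\alpha(t'u)\le\max_{t>0}J_\alpha(tu)=J_\alpha(u)=K/n,$$
which contradicts $c_{\alpha'}\ge K/n$. $\square$

So Theorem A reduces to three claims: $c_\alpha\le K/n$ for all $\alpha$; $\alpha_0>0$; $\alpha_0<\infty$. The first two need good trial functions, the third a lower bound for all competitors.

## 6. Bubbles at a boundary point: $c_\alpha\le K/n$ and $\alpha_0>0$

For $P\in\partial\Omega$ use the chart coordinates with $P=0$ and inner normal $e_n$, and put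
$$U_\varepsilon(x)=\varepsilon^{-\frac{n-m}m}U(x/\varepsilon)\le C\varepsilon^{\gamma/m}|x|^{-\gamma}$$
(the exponent is $\gamma-\frac{n-m}m=\frac{n-m}{m(m-1)}=\frac\gamma m$). Write $A(U_\varepsilon)=K-a_\varepsilon$, $D(U_\varepsilon)=K-d_\varepsilon$, $B_\varepsilon=\alpha\int_\Omega U_\varepsilon^q$.

**Step 1: the trial energy.** By scaling $\int_\Omega|\nabla U_\varepsilon|^m=\int_{\Omega/\varepsilon}|\nabla U|^m$ and $D(U_\varepsilon)=\int_{\Omega/\varepsilon}U^{m^*}$. Since $\mathbf 1_{\Omega/\varepsilon}\to\mathbf 1_{\mathbb H}$ a.e., both tend to $K$ by dominated convergence. Next,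
$$\int_\Omega U_\varepsilon^m\le\varepsilon^m\int_{|y|\le\operatorname{diam}\Omega/\varepsilon}U^m\,dy=\begin{cases}O(\varepsilon^m)&n>m^2,\\O(\varepsilon^m\log\frac1\varepsilon)&n=m^2,\\O(\varepsilon^\gamma)&n<m^2,\end{cases}\tag{7}$$
because $U^m\le C(1+|y|)^{-m\gamma}$, $m\gamma>n\iff n>m^2$, and $n-m\gamma=m-\gamma$. So $U_\varepsilon\to0$ in $L^m$, and by interpolation with the bounded $L^{m^*}$ norm also in $L^q$. Thus $a_\varepsilon,d_\varepsilon,B_\varepsilon\to0$. The number $t_\varepsilon=t(U_\varepsilon)$ is the zero of $A(U_\varepsilon)+B_\varepsilon t^{q-m}-D(U_\varepsilon)t^{m^*-m}$, which is positive before and negative after it, and which tends locally uniformly to $K(1-t^{m^*-m})$; so $t_\varepsilon\to1$. Since $\max_t(\frac{t^m}m-\frac{t^{m^*}}{m^*})=\frac1n$,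
$$\max_{t>0}J_\alpha(tU_\varepsilon)\le\frac Kn-\frac{t_\varepsilon^m}ma_\varepsilon+\frac{t_\varepsilon^q}qB_\varepsilon+\frac{t_\varepsilon^{m^*}}{m^*}d_\varepsilon.\tag{8}$$
This also holds for $\alpha=0$. Letting $\varepsilon\to0$: $c_\alpha\le K/n$ for all $\alpha$.

**Step 2: the price of the penalty when $q=m_T$.** Since $n-m_T\frac{n-m}m=1$,
$$\int_\Omega U_\varepsilon^{m_T}=\varepsilon\int_{\Omega/\varepsilon}U^{m_T}=\varepsilon(\Gamma+o(1)),\qquad\Gamma=\int_{\mathbb H}U^{m_T},\tag{9}$$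
and $\Gamma<\infty$ because $m_T\gamma=\frac{m(n-1)}{m-1}>n$. The penalty is exactly of order $\varepsilon$, and we compare it with the effect of curvature.

**Step 3: the gain from curvature, $n>2m-1$.** Let $F=|\nabla U|^m$, with decay exponent $\beta=\frac{m(n-1)}{m-1}$, or $F=U^{m^*}$, with $\beta=\frac{mn}{m-1}$. Here
$$\frac{m(n-1)}{m-1}>n+1\iff n>2m-1,$$
so $\beta>n+1$ in both cases. The part where $|x|\ge r_0$ contributes $O(\varepsilon^{\beta-n})=o(\varepsilon)$. Up to it,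
$$\int_{\mathbb H}F-\int_{\Omega/\varepsilon}F=\int_{|y'|<r_0/\varepsilon}\int_0^{h_P(\varepsilon y')/\varepsilon}F\,dy_n\,dy'$$
with oriented inner integral. As $|h_P(\varepsilon y')|/\varepsilon\le C\varepsilon|y'|^2$, the inner integral divided by $\varepsilon$ converges to $\frac12D^2h_P(0)[y',y']F(y',0)$ and is dominated by $C|y'|^2(1+|y'|)^{-\beta}$, which is integrable on $\mathbb R^{n-1}$ exactly because $\beta>n+1$. Since $F(\cdot,0)$ is radial and $\operatorname{tr}D^2h_P(0)=(n-1)H(P)$, and since $\int_\Omega U_\varepsilon^m=o(\varepsilon)$ by (7) with $m,\gamma>1$,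
$$a_\varepsilon=\tfrac{H(P)}2G_1\varepsilon+o(\varepsilon),\qquad d_\varepsilon=\tfrac{H(P)}2G_2\varepsilon+o(\varepsilon),\tag{10}$$
$$G_1=\int_{\mathbb R^{n-1}}|\nabla U(y',0)|^m|y'|^2dy',\qquad G_2=\int_{\mathbb R^{n-1}}U^{m^*}(y',0)|y'|^2dy'.$$

**Step 4: $G_1>G_2$.** In polar coordinates $G_1,G_2$ are the same multiple of $\int_0^\infty r^n|U'|^m$ and $\int_0^\infty r^nU^{m^*}$. Multiply $-(r^{n-1}|U'|^{m-2}U')'=r^{n-1}U^{m^*-1}$ by $rU$ and integrate by parts; the boundary term is $O(r^{1-\gamma})\to0$ as $r\to\infty$: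
$$\int_0^\infty r^nU^{m^*}=\int_0^\infty r^n|U'|^m+\int_0^\infty r^{n-1}|U'|^{m-2}U'U<\int_0^\infty r^n|U'|^m,\tag{11}$$
since $U'<0$. As $m<m^*$, $\frac{G_1}m>\frac{G_2}{m^*}$.

**Step 5: $\alpha_0>0$.** Let $P\in\partial\Omega$ be farthest from a fixed point $y_0$, at distance $\varrho$. Then $\Omega\subset B_\varrho(y_0)$ touches the sphere at $P$, so $h_P(x')\ge\varrho-\sqrt{\varrho^2-|x'|^2}$ near $0$ and $H(P)\ge1/\varrho>0$. By (8) with $\alpha=0$ and (10), for some fixed small $\varepsilon$ we have $\max_tJ_0(tU_\varepsilon)<K/n$. The maximizers of $J_\alpha(tU_\varepsilon)$, $0\le\alpha\le1$, stay bounded, so $\max_tJ_\alpha(tU_\varepsilon)\to\max_tJ_0(tU_\varepsilon)$ as $\alpha\to0$. Hence $c_\alpha<K/n$ for small $\alpha$, that is, $\alpha_0>0$, for every $q\in(m,m^*)$.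

**Step 6: the bound for $q=m_T$.** At a maximum point of $H$, by (8)–(10),
$$\max_tJ_\alpha(tU_\varepsilon)\le\frac Kn+\varepsilon\Big[\frac{\alpha\Gamma}{m_T}-\frac{\max H}2\Big(\frac{G_1}m-\frac{G_2}{m^*}\Big)\Big]+o(\varepsilon),$$
so $c_\alpha<K/n$ whenever $\alpha<\kappa_{m,n}\max H$, and $\alpha_0\ge\kappa_{m,n}\max_{\partial\Omega}H$ with
$$\kappa_{m,n}=\frac{m_T}{2\Gamma}\Big(\frac{G_1}m-\frac{G_2}{m^*}\Big)>0.\tag{12}$$

*Example.* Let $m=2$, $n=4$, $U=\sqrt8(1+r^2)^{-1}$. From $\int_0^\infty\frac{r^6dr}{(1+r^2)^4}=\frac{5\pi}{32}$ and $\int_0^\infty\frac{r^4dr}{(1+r^2)^4}=\frac\pi{32}$ we get $G_1=4\pi\cdot32\cdot\frac{5\pi}{32}=20\pi^2$ and $G_2=4\pi\cdot64\cdot\frac\pi{32}=8\pi^2$. Identity (11) reads $2\pi=5\pi-3\pi$, since $\int_0^\infty r^3U'U=-16\int_0^\infty\frac{r^4dr}{(1+r^2)^3}=-16\cdot\frac{3\pi}{16}$. Moreover $\Gamma=\pi^2\cdot8^{3/2}\int_0^\infty\frac{r^3dr}{(1+r^2)^3}=\pi^2\cdot16\sqrt2\cdot\frac14=4\sqrt2\,\pi^2$. So $\kappa_{2,4}=\frac3{8\sqrt2\pi^2}(10\pi^2-2\pi^2)=\frac3{\sqrt2}$,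 and for a ball of radius $\varrho$ in $\mathbb R^4$ with $q=3$, $\alpha_0\ge\frac3{\sqrt2\,\varrho}$.

## 7. Dimensions $n\le2m-1$: the curvature gain beats every penalty

Here we prove Theorem B. Let $m<n\le2m-1$ and $q=m_T$, so $\gamma\le1$, and $n\le2m-1<m^2$. The integral $G_1$ diverges now, and this divergence helps: the gain $a_\varepsilon$ is larger than $\varepsilon$, while the penalty (9) is still of order $\varepsilon$.

Fix $y_0$, let $\varrho=\max_{x\in\overline\Omega}|x-y_0|$ and $P\in\partial\Omega\cap\partial B_\varrho(y_0)$. In coordinates at $P=0$, for some $r>0$, $B_r(re_n)\subset\Omega\subset B_\varrho(\varrho e_n)\subset\mathbb H$. So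
$$a_\varepsilon=I_1-\int_\Omega U_\varepsilon^m,\qquad d_\varepsilon=I_2,\qquad I_1=\int_{\mathbb H\setminus\Omega}|\nabla U_\varepsilon|^m,\quad I_2=\int_{\mathbb H\setminus\Omega}U_\varepsilon^{m^*}.$$

**Step 1: $I_2=O(\varepsilon)$ and $B_\varepsilon=O(\varepsilon)$.** A point of $\mathbb H\setminus B_r(re_n)$ has $|x|\ge r$, or $|x'|<r$ and $0<x_n\le|x'|^2/r$. Since $U^{m^*}\le C(1+|y|)^{-\frac{mn}{m-1}}$, with $x=\varepsilon y$,
$$I_2\le\frac{C\varepsilon}r\int_{\mathbb R^{n-1}}|y'|^2(1+|y'|)^{-\frac{mn}{m-1}}dy'+C_r\,\varepsilon^{\frac{n}{m-1}}=O(\varepsilon);$$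
the integral converges because $\frac{mn}{m-1}>n+1\iff n>m-1$, and $\frac n{m-1}>1$. For $B_\varepsilon$ use (9).

**Step 2: lower bound for $I_1$.** The set $\mathbb H\setminus\Omega$ contains $\{\varepsilon<|x'|<\varrho,\ 0<x_n<|x'|^2/(2\varrho)\}$, where $\varepsilon\le|x|\le2|x'|$, so that
$$|\nabla U_\varepsilon|^m=\varepsilon^{-n}|\nabla U(x/\varepsilon)|^m\ge c\,\varepsilon^{\frac{m(n-1)}{m-1}-n}|x'|^{-\frac{m(n-1)}{m-1}}=c\,\varepsilon^\gamma|x'|^{-\frac{m(n-1)}{m-1}}.$$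
Integrating in $x_n$ and in polar coordinates in $\mathbb R^{n-1}$, with $n-\frac{m(n-1)}{m-1}=-\gamma$,
$$I_1\ge\frac c\varrho\,\varepsilon^\gamma\int_\varepsilon^\varrho t^{-\gamma}dt .$$

**Step 3: upper bound for the mass term.** As $\Omega\subset B_{2\varrho}(0)$, $m\gamma<n$ and $n-m\gamma=m-\gamma$,
$$\int_\Omega U_\varepsilon^m\le C\varepsilon^\gamma\int_{B_{2\varrho}}|x|^{-m\gamma}dx=C_1\varepsilon^\gamma\varrho^{m-\gamma}.$$

**Step 4: conclusion.** (i) If $n=2m-1$, then $\gamma=1$ and $I_1\ge c\varrho^{-1}\varepsilon\log\frac\varrho\varepsilon$, while all other terms in (8) are $O(\varepsilon)$. So $c_\alpha<K/n$ for every $\alpha$ and every $\Omega$. (ii) If $n<2m-1$, then $\gamma<1$ and $I_1\ge c_1\varrho^{-\gamma}\varepsilon^\gamma$ for $\varepsilon\le\varrho/2$, with $c_1,C_1$ depending only on $m,n$. Choose $\varrho_0$ with $\varrho_0^m<c_1/(2C_1)$. If $\Omega$ lies in a ball of radius $\varrho_0$ centered at $y_0$, then $\varrho\le\varrho_0$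 and $a_\varepsilon\ge\varepsilon^\gamma\varrho^{-\gamma}(c_1-C_1\varrho^m)\ge\frac{c_1}2\varrho^{-\gamma}\varepsilon^\gamma$, while $B_\varepsilon$ and $d_\varepsilon$ are $O(\varepsilon)=o(\varepsilon^\gamma)$. So $c_\alpha<K/n$ for every $\alpha$. In both cases apply Lemma 3. $\square$

## 8. Large $\alpha$: what compactness gives, and the missing rate

From now on $n>2m-1$ and $m_T\le q<m^*$. Suppose, for contradiction, that $\alpha_0=\infty$. Then $c_\alpha<K/n$ for all $\alpha$. Let $\alpha_k=k$, let $u_k>0$ be a least energy solution for $\alpha_k$ (Lemma 3), and write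
$$A_k=A(u_k),\quad B_k=\alpha_k\|u_k\|_q^q,\quad D_k=D(u_k),\quad\mathsf m_k(E)=\int_{E\cap\Omega}u_k^{m^*}.$$
Constants $c,C,C'$ do not depend on $k$.

**Step 1: limits.** The natural first attempt is to insert $u_k$ into Lemma 1. By (2), $A_k<K$, $B_k\le C$, and $\|u_k\|_q^q\le C/\alpha_k\to0$, hence $\|u_k\|_m\to0$. The numbers $D_k=A_k+B_k$ are bounded, and bounded below by a positive constant, since $D_k^\theta\le\mathrm{const}\,A_k\le\mathrm{const}\,D_k$. Lemma 1 gives $A_k\ge\|\nabla u_k\|_m^m\ge S_hD_k^\theta-o(1)$. For a limit point $(A_\infty,D_\infty)$ of $(A_k,D_k)$ we get $D_\infty\ge A_\infty\ge S_hD_\infty^\theta$, so $D_\infty\ge K$ by (3) and $A_\infty\ge S_hK^\theta=K$. Since $A_\infty\le K$, $A_\infty=K$, and then $S_hD_\infty^\theta\le K=S_hK^\theta$ gives $D_\infty\le K$. Therefore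
$$A_k\to K,\qquad\|\nabla u_k\|_m^m\to K,\qquad D_k\to K,\qquad B_k\to0.\tag{13}$$

Here the attempt stops. We have $J_{\alpha_k}(u_k)=\frac Kn+\frac1n(A_k-K)+\kappa_qB_k$, where $A_k-K$ may be negative and $B_k>0$; both are $o(1)$, and Lemma 1 does not tell which is larger. We need a rate. For the half bubble of size $\varepsilon$ and $q=m_T$, the deficits in (10) are $O(\varepsilon)$ and the penalty is $\alpha\Gamma\varepsilon(1+o(1))$. This suggests finding lengths $\varepsilon_k\to0$ with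
$$B_k\ge c\,\alpha_k\varepsilon_k,\tag{14}$$
$$A_k\ge S_hD_k^\theta-C'\varepsilon_k.\tag{15}$$

**Step 2: (14) and (15) suffice.** For $k$ large, $c\alpha_k>C'$, so $D_k=A_k+B_k\ge S_hD_k^\theta+(c\alpha_k-C')\varepsilon_k>S_hD_k^\theta$, that is, $D_k>K$ by (3). Then (15) gives $A_k\ge S_hK^\theta-C'\varepsilon_k=K-C'\varepsilon_k$, and by (2)
$$J_{\alpha_k}(u_k)=\tfrac1nA_k+\kappa_qB_k\ge\tfrac Kn+\Big(\kappa_qc\,\alpha_k-\tfrac{C'}n\Big)\varepsilon_k>\tfrac Kn$$
for large $k$, contradicting $J_{\alpha_k}(u_k)=c_{\alpha_k}<K/n$.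

Section 9 finds $\varepsilon_k$ and proves (14). For (15) we would flatten the boundary near a point $x_k$ and use (4). By (5) the error of flattening is at most a constant times $\int\rho|\nabla u_k|^m$, with $\rho$ comparable to $|x-x_k|$ near $x_k$. So (15) asks for $\int\rho|\nabla u_k|^m=O(\varepsilon_k)$. For the half bubble this integral is $\varepsilon\int_{\mathbb H}|y||\nabla U|^m$, and it is finite iff $\frac{m(n-1)}{m-1}>n+1$, that is, iff $n>2m-1$. Sections 10 and 11 prove this bound for $u_k$ without any comparison of $u_k$ with a bubble.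

## 9. Concentration at one boundary point and at one scale

**Lemma 5 (splitting).** Let $\chi_1,\chi_2$ be Lipschitz functions, possibly depending on $k$, with values in $[0,1]$, $\{\chi_1>0\}\cap\{\chi_2>0\}=\emptyset$ and $\|u_k\nabla\chi_i\|_m\le\tau\le1$. Then
$$\limsup_k\big(\|\chi_1u_k\|_{m^*}^m+\|\chi_2u_k\|_{m^*}^m\big)\le K^\theta+C\tau.\tag{16}$$

*Proof.* As $\|\nabla u_k\|_m$ is bounded, $\|\nabla(\chi_iu_k)\|_m^m\le(\|\chi_i\nabla u_k\|_m+\tau)^m\le\|\chi_i\nabla u_k\|_m^m+C\tau$. Apply Lemma 1 to $\chi_1u_k$ and $\chi_2u_k$ and add. Since the $\chi_i$ are $\le1$ and live on disjoint sets, $\sum_i\|\chi_i\nabla u_k\|_m^m\le\|\nabla u_k\|_m^m\to K$, and $\|u_k\|_m\to0$. Let $k\to\infty$, then $\eta\to0$, and use $K/S_h=K^\theta$. $\square$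

The lemma is strong because $x^\theta+(1-x)^\theta>1$ for $0<x<1$: splitting the mass in two is not affordable.

**Logarithmic cutoffs.** For $t>0$, $L>1$ let $\ell_{t,L}(s)=1$ for $s\le t$, $0$ for $s\ge Lt$, and $1-\frac{\log(s/t)}{\log L}$ in between. For $\chi=\ell_{t,L}(|x-y|)$ we have $|\nabla\chi|=\frac1{|x-y|\log L}$ on the annulus, so $\|\nabla\chi\|_{L^n}=C(\log L)^{\frac{1-n}n}$ and, by Hölder,
$$\|u_k\nabla\chi\|_m\le\|\nabla\chi\|_{L^n}\|u_k\|_{m^*}\le\tau(L),\qquad\tau(L)\to0\ \text{ as }L\to\infty,$$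
uniformly in $t$, $y$ and (large) $k$.

**Step 1: one scale carries the mass.** Let $Q_k(t)=\max_{y\in\overline\Omega}\mathsf m_k(B_t(y))$. It is continuous and nondecreasing, $Q_k(0^+)=0$, and $Q_k(t)=D_k\to K$ for large $t$. So for large $k$ there are $t_k>0$, $y_k\in\overline\Omega$ with $\mathsf m_k(B_{t_k}(y_k))=Q_k(t_k)=K/2$.

*Claim (tightness).* For all $\delta>0$ there are $R,k_0$ with $\mathsf m_k(\Omega\setminus B_{Rt_k}(y_k))\le\delta$ for $k\ge k_0$.

Otherwise there is $\delta>0$ such that for every $L,N$, along a subsequence, $\mathsf m_k(\Omega\setminus B_{L^{2N}t_k}(y_k))>\delta$. Among the $N$ annuli $B_{L^{2j}t_k}(y_k)\setminus B_{L^{2j-2}t_k}(y_k)$, $1\le j\le N$, one has mass $\le D_k/N$; passing to a subsequence, $j$ is fixed. Apply (16) with $\chi_1=\ell_{L^{2j-2}t_k,L}$ and $\chi_2=1-\ell_{L^{2j-1}t_k,L}$, evaluated at $|x-y_k|$; their positivity sets are disjoint. Let $x,z$ be limits, along a subsequence, of $\mathsf m_k(B_{L^{2j-2}t_k}(y_k))/K$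 and $\mathsf m_k(\Omega\setminus B_{L^{2j}t_k}(y_k))/K$. Then
$$x\ge\tfrac12,\qquad z\ge\tfrac\delta K,\qquad1-\tfrac1N\le x+z\le1,\qquad x^\theta+z^\theta\le1+C\tau(L).$$
Letting $L,N\to\infty$ (along a sequence for which $x$ and $z$ converge) gives $x\ge\frac12$ and $z\ge\frac\delta K$ with $x+z=1$ and $x^\theta+z^\theta\le1$: a contradiction.

**Step 2: a ball with small scaled $L^m$ norm and some mass has all the mass.** *If along a subsequence $s_k>0$, $z_k\in\overline\Omega$, $s_k^{-m}\int_{\Omega\cap B_{s_k}(z_k)}u_k^m\to0$ and $\mathsf m_k(B_{s_k/2}(z_k))\ge c>0$, then $\mathsf m_k(B_{s_k}(z_k))\to K$.*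

Pass to a subsequence realizing $\liminf\mathsf m_k(B_{s_k}(z_k))$. Given $N$, divide $B_{s_k}(z_k)\setminus B_{s_k/2}(z_k)$ into $N$ annuli of width $\frac{s_k}{2N}$; one has mass $\le D_k/N$. Let $\chi_1$ be $1$ inside this annulus and decrease linearly to $0$ on its inner half; let $\chi_2$ increase linearly from $0$ to $1$ on its outer half and be $1$ outside it. Then $|\nabla\chi_i|\le4N/s_k$, the gradients live in $B_{s_k}(z_k)$, and $\|u_k\nabla\chi_i\|_m\to0$. By (16) with arbitrarily small $\tau$, limits $x,z$ (along a further subsequence) of the masses over $K$ inside and outside the annulus satisfy $x\ge c/K$, $1-\frac1N\le x+z\le1$ and $x^\theta+z^\theta\le1$. As $N\to\infty$ this forces $x\to1$. Since $\lim\mathsf m_k(B_{s_k}(z_k))\ge Kx$ for each $N$ and $\mathsf m_k\le D_k\to K$, the claim follows.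

**Step 3: $t_k\to0$.** If $t_k\ge c_0>0$ along a subsequence, cover $\overline\Omega$ by $N_0$ balls of radius $c_0/2$ centered in $\overline\Omega$; one has mass $\ge K/(2N_0)$ for large $k$. As $\|u_k\|_m\to0$, Step 2 with $s_k=c_0$ gives a ball of radius $c_0\le t_k$ with mass tending to $K$, contradicting $Q_k(t_k)=K/2$.

**Step 4: the concentration is at the boundary.** Suppose $d_k=\operatorname{dist}(y_k,\partial\Omega)$ satisfies $d_k/t_k\to\infty$ along a subsequence. Take $\delta$ and $L$, $R=R(\delta)$ from tightness, and $\chi=\ell_{Rt_k,L}(|x-y_k|)$. For large $k$, $\chi u_k\in W^{1,m}_0(\Omega)$, and the Sobolev inequality of $\mathbb R^n$ gives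
$$S(D_k-\delta)^\theta\le\|\nabla(\chi u_k)\|_m^m\le(\|\nabla u_k\|_m+\tau(L))^m.$$
Letting $k\to\infty$, $\delta\to0$, $L\to\infty$: $SK^\theta\le K=S_hK^\theta$, a contradiction to $S>S_h$. So $d_k\le C_1t_k$, and there are $x_k\in\partial\Omega$ with $|x_k-y_k|\le C_1t_k$. Put $\varepsilon_k=t_k\to0$. By tightness, for every $\delta>0$ there is $R$ with
$$\mathsf m_k(\Omega\setminus B_{R\varepsilon_k}(x_k))\le\delta\qquad(k\ge k_0(\delta)).\tag{17}$$

**Step 5: proof of (14).** Put $s=n-\frac{q(n-m)}m$. Since $m_T\le q<m^*$, $s\in(0,1]$, and $s=1$ iff $q=m_T$. We claim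
$$\|u_k\|_q^q\ge c\,\varepsilon_k^s\quad\text{for large }k,\text{ with some }c>0.\tag{18}$$
Otherwise $\varepsilon_k^{-s}\|u_k\|_q^q\to0$ along a subsequence. By tightness with $\delta=K/4$ there is $R$ with $\mathsf m_k(B_{R\varepsilon_k}(y_k))\ge K/2$ for large $k$. Cover $\overline\Omega\cap B_{R\varepsilon_k}(y_k)$ by $N_1(R,n)$ balls of radius $\varepsilon_k/2$ centered in $\overline\Omega$; one of them, $B_{\varepsilon_k/2}(z_k)$, has mass $\ge\frac K{2N_1}$. By Hölder
$$\varepsilon_k^{-m}\int_{B_{\varepsilon_k}(z_k)\cap\Omega}u_k^m\le C\varepsilon_k^{-m+n-\frac{nm}q}\|u_k\|_q^m=C\big(\varepsilon_k^{-s}\|u_k\|_q^q\big)^{m/q}\to0,$$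
because $-s\frac mq=n-m-\frac{nm}q$. Step 2 gives $\mathsf m_k(B_{\varepsilon_k}(z_k))\to K$, contradicting $Q_k(\varepsilon_k)=K/2$. So (18) holds, and since $\varepsilon_k<1$ and $s\le1$ we get $B_k=\alpha_k\|u_k\|_q^q\ge c\,\alpha_k\varepsilon_k^s\ge c\,\alpha_k\varepsilon_k$, which is (14).

## 10. A weighted Hardy inequality with a field turned at radius $r$

To bound $\int\rho|\nabla u_k|^m$ we test the equation with $\rho u_k$. The gradient term produces
$$\int\rho|\nabla u|^m+\int u|\nabla u|^{m-2}\nabla u\cdot\nabla\rho,$$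
and the second integral is as large as the first. In flattened coordinates write $a=|\nabla_yu|$, $b=u/|y|$ and $\rho=|y|$. Then the pair is at least $\int|y|(a^m-a^{m-1}b)$, up to chart errors.

**If $u$ vanished for $|y|\ge r$.** Integrating by parts with the field $|y|^{1-m}y$, whose divergence is $(n+1-m)|y|^{1-m}$, gives $(n+1-m)\int|y|b^m\le m\int|y|ab^{m-1}$, that is,
$$\int|y|(\bar sb^m-ab^{m-1})\le0,\qquad\bar s=\frac{n+1-m}m .$$
Adding this to the pair leaves $a^m-a^{m-1}b-ab^{m-1}+\bar sb^m=(a^{m-1}-b^{m-1})(a-b)+(\bar s-1)b^m$, which is positive because $\bar s>1\iff n>2m-1$.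

**Where this fails.** The functions $u_k$ do not vanish for $|y|\ge r$. If one cuts the field off between $r$ and $2r$, the error is of order $r^{2-m}\cdot r^{-1}\int u^m=r^{1-m}\int u^m$. With the truncated weight $\rho=\min(|y|,r)$ the left side offers there only $r\int(|\nabla u|^m+u^m)$, so the coefficient of $\int u^m$ is short by the factor $r^m$; and for $\|u_k\|_m$ we know only that it tends to $0$.

**The remedy.** Do not cut at $r$; turn the field there and cut only at the fixed radius $r_0\gg r$. For $|y|>r$ let $X=\xi(|y|)y$ with $\operatorname{div}X=(m-1)\xi$. Then the terms in $b^m$ from Young's inequality $m\,ab^{m-1}\le a^m+(m-1)b^m$ cancel exactly, and the price is $\frac rm\int a^m$, which is affordable since $\frac1m<1$. The equation $n\xi+t\xi'=(m-1)\xi$ gives $\xi\propto t^{-(n-m+1)}$, and this decay makes the final cutoff at $r_0$ cheap. Here are the statement and the full proof.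

**Lemma 6.** Let $n>2m-1$. After decreasing $r_0$, there are $r\in(0,r_0/2)$ and $\theta_0>0$ depending only on $m,n,\Omega$ such that the following holds for all $p\in\partial\Omega$ and $0\le u\in W^{1,m}(\Omega)$. Let $\rho=\min(|\Phi_p|,r)$ on $V_p\cap\Omega$, $\rho=r$ on $\Omega\setminus V_p$, and $\mathcal A=\{x\in V_p\cap\Omega:|\Phi_p(x)|<r\}$. Then
$$\int_\Omega\rho(|\nabla u|^m+u^m)-\int_\Omega u|\nabla u|^{m-1}|\nabla\rho|\ \ge\ \theta_0[u],\tag{19}$$
$$[u]:=\int_\Omega\rho(|\nabla u|^m+u^m)+\int_{\mathcal A}|\Phi_p|^{1-m}u^m.$$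
In particular $[u]<\infty$.

Note that $\rho$ is Lipschitz with $|\nabla\rho|\le2$, and $\nabla\rho=0$ a.e. on $\Omega\setminus\mathcal A$.

*Proof.* Work in $y=\Phi_p(x)\in B_{r_0}^+$, $dx=dy$, with $a,b,\bar s$ as above, and put $\kappa=n-2m+1>0$.

**Step 1: the field.** Let $X(y)=\xi(|y|)y$ with $\xi(t)=t^{1-m}$ for $t\le r$ and $\xi(t)=r^{\kappa+1}t^{-m-\kappa}$ for $t\ge r$. (Note $m+\kappa=n-m+1$, and $\xi$ is continuous at $r$.) $X$ is Lipschitz away from $0$, and $\operatorname{div}X=n\xi+|y|\xi'$, so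
$$\operatorname{div}X=(n+1-m)|y|^{1-m}\ (|y|<r),\qquad\operatorname{div}X=(n-m-\kappa)\xi=(m-1)\xi\ (|y|>r).$$
Let $\zeta(|y|)=\min\{1,(3-4|y|/r_0)^+\}$, so $\zeta=1$ for $|y|\le r_0/2$, $\zeta=0$ near $|y|=r_0$, $|\zeta'|\le4/r_0$. For $0<2\tau<r$ let $\lambda_\tau=\min\{1,(|y|/\tau-1)^+\}$; it vanishes near $0$, is nondecreasing in $|y|$, and increases to $1$ as $\tau\downarrow0$.

**Step 2: integration by parts on the half ball.** The even reflection $\tilde u(y',y_n)=u(y',|y_n|)$ is in $W^{1,m}(B_{r_0})$, so $\tilde u^m\in W^{1,1}(B_{r_0})$ with $\nabla\tilde u^m=m\tilde u^{m-1}\nabla\tilde u$. The field $Y=\lambda_\tau\zeta X$ is Lipschitz with compact support in $B_{r_0}$. By the definition of weak derivatives (mollify $Y$), $\int_{B_{r_0}}(\tilde u^m\operatorname{div}Y+Y\cdot\nabla\tilde u^m)=0$. Since $Y$ is radial, the integrand is even in $y_n$, so the integral over $B_{r_0}^+$ vanishes too; no boundary term on the flat part appears. As $\nabla\lambda_\tau\cdot X\ge0$,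 with all integrals over $B_{r_0}^+$,
$$\int\lambda_\tau\zeta\operatorname{div}X\,u^m\le m\int\lambda_\tau\zeta|X|u^{m-1}a+\int|X||\zeta'|u^m.$$

**Step 3: rewrite in $a$ and $b$.** For $|y|<r$: $\operatorname{div}X\,u^m=(n+1-m)|y|b^m$ and $|X|u^{m-1}a=|y|ab^{m-1}$. For $|y|>r$, with $\sigma=(r/|y|)^\kappa\le1$: $\operatorname{div}X\,u^m=(m-1)r\sigma b^m$ and $|X|u^{m-1}a=r\sigma ab^{m-1}$. Where $\zeta'\ne0$ we have $|y|\ge r_0/2$, so $|X||\zeta'|\le C(r_0)r^\kappa\cdot r$. Use $m\,ab^{m-1}\le a^m+(m-1)b^m$ for $|y|>r$; the $b^m$-terms there are finite and cancel. Dividing by $m$,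
$$\int_{|y|<r}\lambda_\tau|y|(\bar sb^m-ab^{m-1})\,dy\le\frac rm\int_{r<|y|<r_0}a^m\,dy+C(r_0)r^\kappa\cdot r\int_{r<|y|<r_0}u^m\,dy.\tag{20}$$

**Step 4: the pointwise inequality.** The function
$$F(a,b)=a^m-a^{m-1}b-ab^{m-1}+\bar sb^m=(a^{m-1}-b^{m-1})(a-b)+(\bar s-1)b^m$$
is continuous, $m$-homogeneous, and positive on $[0,\infty)^2\setminus\{0\}$: the first term vanishes only for $a=b$, the second only for $b=0$. So $F\ge2\theta_1(a^m+b^m)$ with $\theta_1=\theta_1(m,n)>0$. On $\mathcal A$ we have $\rho=|y|$ and $u=|y|b$, so by (5) and $a^{m-1}b\le a^m+b^m$,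
$$\rho|\nabla u|^m-u|\nabla u|^{m-1}|\nabla\rho|\ge|y|\big[(1-C_0r_0)a^m-(1+C_0r_0)a^{m-1}b\big]\ge|y|\big[F-\bar sb^m+ab^{m-1}-2C_0r_0(a^m+b^m)\big].$$

**Step 5: choice of $r_0$ and the limit $\tau\to0$.** Fix $r_0$ with $2C_0r_0\le\theta_1$ and $\frac1{m(1-C_0r_0)}\le\frac{m+1}{2m}$, which is possible because $m>1$. Multiply the last inequality by $\lambda_\tau$, integrate over $\mathcal A$, and use (20) and (5). On the left let $\tau\to0$ by dominated convergence ($\rho|\nabla u|^m$ and $u|\nabla u|^{m-1}|\nabla\rho|$ are integrable), on the right by monotone convergence: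
$$\int_{\mathcal A}\big(\rho|\nabla u|^m-u|\nabla u|^{m-1}|\nabla\rho|\big)dx\ge\theta_1\int_{\mathcal A}|y|(a^m+b^m)-\frac{m+1}{2m}\,r\int_{\Omega\setminus\mathcal A}|\nabla u|^m-C(r_0)r^\kappa\,r\int_{\Omega\setminus\mathcal A}u^m.$$

**Step 6: choice of $r$.** Choose $r$ with $C(r_0)r^\kappa\le\frac12$, and add $r\int_{\Omega\setminus\mathcal A}(|\nabla u|^m+u^m)+\int_{\mathcal A}\rho u^m$. As $\rho=r$ and $\nabla\rho=0$ a.e. on $\Omega\setminus\mathcal A$, the left side becomes that of (19), and it is at least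
$$\theta_1\int_{\mathcal A}|y|(a^m+b^m)+\tfrac{m-1}{2m}\,r\int_{\Omega\setminus\mathcal A}|\nabla u|^m+\tfrac12r\int_{\Omega\setminus\mathcal A}u^m+\int_{\mathcal A}\rho u^m.$$
Since $|y|b^m=|\Phi_p|^{1-m}u^m$ and $|y|a^m\ge(1+C_0r_0)^{-1}\rho|\nabla u|^m$, (19) follows. $\square$

**A weighted Sobolev inequality.** In the situation of Lemma 6,
$$\|\rho^{1/m}u\|_{m^*}^m\le C[u],\tag{21}$$
with $C$ independent of $p$ and $u$. Indeed, for $\tau\in(0,1)$ the function $w_\tau=(\rho+\tau)^{1/m}u$ is in $W^{1,m}(\Omega)$, since $\rho$ is Lipschitz and $\rho+\tau\ge\tau$, and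
$$|\nabla w_\tau|^m\le C\big((\rho+\tau)|\nabla u|^m+(\rho+\tau)^{1-m}|\nabla\rho|^mu^m\big).$$
Here $\nabla\rho=0$ a.e. off $\mathcal A$, $|\nabla\rho|\le2$, and $(\rho+\tau)^{1-m}\le|\Phi_p|^{1-m}$ on $\mathcal A$. Apply the Sobolev inequality of $W^{1,m}(\Omega)$ to $w_\tau$ and let $\tau\to0$.

## 11. Decay of $u_k$ and the contradiction

**Step 1: $[u_k]=O(\varepsilon_k)$.** Let $p=x_k$ and let $\rho_k$ be the corresponding weight; $[u_k]$ is formed with it. Testing the equation with $\rho_ku_k\in W^{1,m}(\Omega)$,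
$$\int\rho_k(|\nabla u_k|^m+u_k^m)+\alpha_k\int\rho_ku_k^q+\int u_k|\nabla u_k|^{m-2}\nabla u_k\cdot\nabla\rho_k=\int\rho_ku_k^{m^*}.$$
Drop the $\alpha_k$-term, which has the good sign, and use Lemma 6: $\theta_0[u_k]\le\int\rho_ku_k^{m^*}$. To bound the right side, let $\delta>0$ and take $R$ from (17). On $\Omega\cap B_{R\varepsilon_k}(x_k)$ we have $\rho_k\le2|x-x_k|\le2R\varepsilon_k$ for large $k$. Outside, write $\rho_ku_k^{m^*}=u_k^{m^*-m}(\rho_k^{1/m}u_k)^m$ and use Hölder and (21). With $D_k\le2K$,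
$$\int\rho_ku_k^{m^*}\le2R\varepsilon_kD_k+\Big(\int_{\Omega\setminus B_{R\varepsilon_k}(x_k)}u_k^{m^*}\Big)^{\frac{m^*-m}{m^*}}\|\rho_k^{1/m}u_k\|_{m^*}^m\le4KR\varepsilon_k+C\delta^{\frac{m^*-m}{m^*}}[u_k].$$
Fix $\delta$ so small that the last term is at most $\frac{\theta_0}2[u_k]$; it can be absorbed since $[u_k]<\infty$. For all large $k$
$$[u_k]\le C\varepsilon_k,\qquad\int_\Omega\rho_ku_k^{m^*}\le C\varepsilon_k.\tag{22}$$

**Step 2: proof of (15).** We transplant $u_k$ to the half-space. In $y=\Phi_{x_k}(x)$ let $v_k=\zeta_ru_k$ with a smooth cutoff $\zeta_r\in[0,1]$, $\zeta_r=1$ on $B_{r/2}$, $\zeta_r=0$ off $B_r$, extended by $0$ to $\mathbb H$. Recall that $\rho_k=|y|$ for $|y|<r$, and $\rho_k\ge r/2$ on $\{|y|\ge r/2\}$ and on $\Omega\setminus V_{x_k}$. On $B_r^+\setminus B_{r/2}$ we have $|\nabla_yv_k|^m\le C(|\nabla u_k|^m+u_k^m)\le C\rho_k(|\nabla u_k|^m+u_k^m)$, and on $B^+_{r/2}$ we have $|\nabla_yu_k|^m\le(1-C_0|y|)^{-1}|\nabla u_k|^m\le(1+2C_0|y|)|\nabla u_k|^m$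 by (5) and $C_0|y|\le\frac12$. So by (22)
$$\int_{\mathbb H}|\nabla v_k|^mdy\le\int_{B_{r/2}^+}|\nabla_yu_k|^mdy+C\varepsilon_k\le\int_\Omega|\nabla u_k|^mdx+C\int_{\mathcal A}\rho_k|\nabla u_k|^mdx+C\varepsilon_k\le\|\nabla u_k\|_m^m+C\varepsilon_k,$$
$$\int_{\mathbb H}v_k^{m^*}dy\ge D_k-\frac2r\int_\Omega\rho_ku_k^{m^*}dx\ge D_k-C\varepsilon_k.$$
The half-space inequality (4) gives $S_h(D_k-C\varepsilon_k)^\theta\le\|\nabla u_k\|_m^m+C\varepsilon_k$. As $D_k\to K>0$, $(D_k-C\varepsilon_k)^\theta\ge D_k^\theta-C\varepsilon_k$, and hence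
$$A_k\ge\|\nabla u_k\|_m^m\ge S_hD_k^\theta-C'\varepsilon_k,$$
which is (15).

**Step 3: conclusion.** Both (14) and (15) hold with the same $\varepsilon_k$, so Step 2 of Section 8 gives $J_{\alpha_k}(u_k)>K/n$ for large $k$, against $c_{\alpha_k}<K/n$. Hence $\alpha_0<\infty$. Section 6 gave $c_\alpha\le K/n$ for all $\alpha$, $\alpha_0>0$, and the lower bound for $\alpha_0$ when $q=m_T$. Lemma 4 completes the proof of Theorem A. $\blacksquare$
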